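# Maximum cuts of graphs and of multigraphs: the same minimum for every number of edges

## 1. The theorem $f(m)=f_w(m)=g(m)$

Multigraphs here are finite and have no loops, and edges are counted with multiplicity. For a multigraph $G$, let $f(G)$ be the size of a maximum cut: the largest number of edges with one end in $V_1$ and the other in $V_2$, over all partitions $V(G)=V_1\cup V_2$. Put
$$f(m)=\min\{f(G):G\text{ a simple graph with }m\text{ edges}\},\qquad f_w(m)=\min\{f(G):G\text{ a loopless multigraph with }m\text{ edges}\}.$$
A multigraph is the same thing as a simple graph with positive integer edge weights of total $m$; we write $w(s,t)$ for the multiplicity of the pair $\{s,t\}$, with $w(s,t)=0$ for nonadjacent pairs. Finally put $g(0)=0$ and, for $m\ge1$,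
$$g(m)=\min\Big\{\sum_i\Big\lfloor\frac{n_i^2}{4}\Big\rfloor:\ n_i\ge2,\ \sum_i\binom{n_i}{2}\ge m\Big\}.$$

**Theorem.** For every $m\ge0$,
$$f(m)=f_w(m)=g(m).$$
In particular $f(m)=f_w(m)$ for every $m$.

How small can the maximum cut be, if only the number of edges is prescribed? Since $f(K_N)=\lfloor N^2/4\rfloor$, the number $g(m)$ is what the cheapest disjoint union of cliques with at least $m$ edges in total achieves. The theorem says that nothing beats disjoint cliques, even if multiple edges are allowed. Obviously $f_w(m)\le f(m)$. The statement that equality always holds is Conjecture 2.4 of "Judicious partitions and related problems". The statement of the problem also quotes a formula for large parameters: for sufficiently large $n$ and $0\le k<n$, with $m=\binom n2+k$, one has $f_w(m)=\min\{\lfloor (n+1)^2/4\rfloor,\lfloor n^2/4\rfloor+f_w(k)\}$, and consequently $|f(m)-f_w(m)|\le C$ for a constant $C$. We shall not use it; the proof below treats all $m$ at once.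

**Half of the theorem is immediate.** If $\sum\binom{n_i}2\ge m$, take any $m$ edges of the disjoint union of the $K_{n_i}$. This is a simple graph with maximum cut at most $\sum\lfloor n_i^2/4\rfloor$. Hence
$$f_w(m)\le f(m)\le g(m),$$
and what must be proved is $f_w(m)\ge g(m)$: every multigraph with $m$ edges has a cut with at least $g(m)$ edges.

Three facts will be used constantly.

- If $N\ge2$ and $\binom N2\le m$, then adding $K_N$ to an optimal family for $m-\binom N2$ gives
$$g(m)\le\lfloor N^2/4\rfloor+g\big(m-\tbinom N2\big).\tag{1}$$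
- If $N\ge2$ and $\binom N2\ge m$, then $K_N$ alone gives
$$g(m)\le\lfloor N^2/4\rfloor.\tag{2}$$
- $f_w$ is nondecreasing: delete an edge from an extremal multigraph.

## 2. Values for $m\le6$, and merging nonadjacent vertices

**Merging.** Let $s,t$ be nonadjacent vertices of $G$. Identify them to one vertex, keeping all edges. No loop appears and the number of edges is unchanged. Every cut of the new multigraph is a cut of $G$ that has $s,t$ on the same side, so $f$ does not increase. Repeating this, we reach a multigraph in which any two vertices are adjacent. So in computing $f_w(m)$ we need only look at multigraphs with $w(s,t)\ge1$ for all $s\ne t$; with $v$ vertices these need $\binom v2\le m$. The price is that merging destroys simplicity, which is why the argument has to live among multigraphs.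

**By hand.** On two vertices the maximum cut is $m$. On three vertices with weights $p,q,r$ it is $m-\min(p,q,r)$. So:

- $f_w(1)=1$ and $f_w(2)=2$ (only $v=2$ is possible); $f_w(3)=2$, from the triangle.
- $m=4$: on three vertices the weights are $2,1,1$, so $f_w(4)=3$.
- $m=5$: on three vertices some weight is $1$, so the cut is $4$, and $f_w(5)=4$.
- $m=6$: the doubled triangle gives $6-2=4$ and $K_4$ gives $4$, so $f_w(6)=4$. Two quite different multigraphs are extremal, and one of them is not simple.

Compare with $g$. Since $2\lfloor N^2/4\rfloor-\binom N2=\lfloor N/2\rfloor$ (check $N$ even and $N$ odd separately), every family satisfies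
$$2\sum\lfloor n_i^2/4\rfloor=\sum\tbinom{n_i}2+\sum\lfloor n_i/2\rfloor .$$
So $2g(m)\ge m+1$ for $m\ge1$. This gives $g(1),\dots,g(6)\ge1,2,2,3,3,4$. For $m=5$ the value $3$ would need $\sum\binom{n_i}2\ge5$ and $\sum\lfloor n_i/2\rfloor\le1$, that is, one clique $K_2$ or $K_3$, which has too few edges. So $g(5)\ge4$. The families $K_2$; $K_3$; $K_3$; $K_3,K_2$; $K_4$; $K_4$ show $g=1,2,2,3,4,4$, in agreement with $f_w$.

## 3. The function $D(k)=2g(k)-k$ grows slowly

A uniformly random cut has $k/2$ edges on average, so the natural quantity is the surplus. Put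
$$D(k)=2g(k)-k .$$
So $D(0)=0$. Besides $2\lfloor N^2/4\rfloor-\binom N2=\lfloor N/2\rfloor$ we have $\lfloor(N+1)^2/4\rfloor=\lfloor N^2/4\rfloor+\lceil N/2\rceil$. Every $k\ge1$ is uniquely $k=\binom N2+k'$ with $N\ge2$, $0\le k'<N$. Then (1) with $N$ and (2) with $N+1$ give
$$D(k)\le\lfloor N/2\rfloor+\min\{D(k'),\ 2\lceil N/2\rceil-k'\}.\tag{3}$$

The next lemma will be used in one direction only: if $D(k)$ is at least $d$, then $k$ is at least quadratic in $d$.

**Lemma 1.** If $D(k)\ge d$, then $k\ge5$ for $d=3$; $k\ge8$ for $d=4$; $k\ge17,26,33$ for $d=5,6,7$; and $k\ge\frac23d^2$ for all $d\ge5$.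

*Proof.* Let $U$ be what (3) gives if it is read as an equality: $U(0)=0$ and $U(k)=\lfloor N/2\rfloor+\min\{U(k'),2\lceil N/2\rceil-k'\}$. By (3) and induction on $k$ (note $k'<k$), $D\le U$. Also $U\ge0$, because $2\lceil N/2\rceil-k'\ge N-k'\ge1$.

**Step 1: small $k$.** The recursion gives the following values for $1\le k\le54$; within a row, $k'=0,1,\dots,N-1$.

| $N$ | $k$ from $\binom N2$ | $U(k)$ |
|---|---|---|
| 2 | 1 | 1, 2 |
| 3 | 3 | 1, 2, 3 |
| 4 | 6 | 2, 3, 4, 3 |
| 5 | 10 | 2, 3, 4, 3, 4 |
| 6 | 15 | 3, 4, 5, 4, 5, 4 |
| 7 | 21 | 3, 4, 5, 4, 5, 6, 5 |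
| 8 | 28 | 4, 5, 6, 5, 6, 7, 6, 5 |
| 9 | 36 | 4, 5, 6, 5, 6, 7, 6, 7, 6 |
| 10 | 45 | 5, 6, 7, 6, 7, 8, 7, 8, 7, 6 |

For instance $N=8$, $k'=5$: $4+\min\{U(5),8-5\}=4+\min\{3,3\}=7$. The first $k$ with $U(k)\ge1,2,\dots,8$ are $1,2,5,8,17,26,33,50$. Comparing squares with these thresholds, for $k\le54$ we have $U(k)^2\le2k$, and $U(k)^2\le\frac32k$ whenever $U(k)\ge5$ ($25\le25.5$, $36\le39$, $49\le49.5$, $64\le75$).

**Step 2: $N\ge11$, that is, $k\ge55$.** We show $U(k)^2\le\frac32k$, assuming inductively $U(k')^2\le2k'$. Put $t=\min\{U(k'),2\lceil N/2\rceil-k'\}\ge0$. From $t\le U(k')$ we get $k'\ge t^2/2$. From $t\le N+1-k'$ we then get $t\le N+1-t^2/2$, that is, $(t+1)^2\le2N+3$. Since $U(k)\le\frac N2+t$, it suffices to have $(\frac N2+t)^2\le\frac32\big(\binom N2+k'\big)$. Using $k'\ge t^2/2$, it suffices that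
$$\tfrac{N^2}4+Nt+t^2\le\tfrac34N(N-1)+\tfrac34t^2,\qquad\text{that is,}\qquad t+\frac{t^2}{4N}\le\frac N2-\frac34 .$$
For $N=11$: $(t+1)^2\le25$, so $t\le4$, and $4+\frac{16}{44}\le4.75$. For $N\ge12$: $t^2\le2N+2$, so $\frac{t^2}{4N}\le\frac12+\frac1{2N}<0.55$, and it suffices that $\sqrt{2N+3}-1+0.55\le\frac N2-\frac34$. At $N=12$ the left side is less than $4.75$ and the right side is $5.25$. For larger $N$ it stays true because the left side has derivative $(2N+3)^{-1/2}<\frac12$. So $U(k)^2\le\frac32k\le2k$, and the induction goes on.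

**Step 3: conclusion.** If $D(k)\ge d$ then $U(k)\ge d$. For $d=3,\dots,7$ the thresholds of Step 1 apply (any $k\ge55$ is above them all). If $d\ge5$, then $U(k)\ge5$, so $d^2\le U(k)^2\le\frac32k$. $\square$

## 4. Heavy matchings and the number of edges

For a multigraph $H$ with multiplicities $w_H$, let $\nu(H)$ be the maximum total weight of a matching (a set of disjoint pairs of vertices). For a triangle with weights $3,1,1$, $\nu=3$. A matching of the complete graph on the vertex set is *perfect* if it covers all vertices and *near-perfect* if it covers all but one. The next lemma says that $\nu$ controls the number of edges.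

**Lemma 2.** Let $H$ have $x\ge2$ vertices and $h$ edges, and let $\nu=\nu(H)$.

(a) $h\le\nu(x-1)$ if $x$ is even, and $h\le\nu x$ if $x$ is odd.

(b) If $x$ is odd and $\nu<\frac{x-1}2$, then $h\le\nu(x-1)$.

*Proof.* (a) A given pair lies in a uniformly random perfect (near-perfect) matching of the vertex set with probability $\frac1{x-1}$ (respectively $\frac{(x-1)/2}{\binom x2}=\frac1x$). The expected weight is $\frac h{x-1}$ (respectively $\frac hx$), and it is at most $\nu$.

(b) The purpose is to save the factor $\frac{x-1}{x}$ when the matching misses many vertices. Let $M$ be a maximum weight matching, all of whose edges have weight at least $1$, with $\mu\le\nu$ edges. If $\mu=0$, then $h=0$. Let $\mu\ge1$, let $Y=V(M)$, and let $S$ be the set of the other $\sigma=x-2\mu$ vertices. Since $2\mu<x-1$ and $x$ is odd, $\sigma\ge3$. By maximality $S$ spans no edge. By (a), $H[Y]$ has at most $\nu(2\mu-1)$ edges. For $ab\in M$ and distinct $u,u'\in S$, replacing $ab$ by $au,bu'$ cannot increase the weight, so $w_H(au)+w_H(bu')\le w_H(ab)$. Write $S$ in cyclic order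 and sum over the $\sigma$ cyclically consecutive pairs $(u,u')$: each vertex of $S$ occurs once as $u$ and once as $u'$, so the number of edges between $\{a,b\}$ and $S$ is at most $\sigma\,w_H(ab)$. Summing over $M$ gives at most $\sigma\nu$ edges between $Y$ and $S$. Hence $h\le\nu(2\mu-1)+\sigma\nu=\nu(x-1)$. $\square$

## 5. A minimal counterexample has fewer than $n$ vertices

Suppose the Theorem fails, and let $m$ be minimal with $f_w(m)<g(m)$. Then $m\ge1$, and $f_w(k)=g(k)$ for all $k<m$. Let $G$ have $m$ edges and $f(G)=f_w(m)$. By merging we may assume $w(s,t)\ge1$ for all $s\ne t$. Let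
$$V=V(G),\quad v=|V|\ge2,\quad m=\tbinom n2+k\ \ (0\le k<n,\ n\ge2),\quad H=G-K_v,\ \text{that is, } w_H=w-1\ge0 .$$
Since $\binom v2\le m<\binom{n+1}2$, we have $v\le n$.

The natural approach is induction: $G$ is $K_v$ plus $H$; cut $H$ well by induction, and try to keep the cut balanced so that $K_v$ is cut optimally too. When $v=n$ this works.

**Lemma 3.** $v\ne n$.

*Proof.* If $v=n$, then $H$ has $k<m$ edges, hence a cut with at least $f_w(k)=g(k)$ edges. Pick $r=\min\{g(k),\lceil n/2\rceil\}$ edges of this cut, and let $A_1,B_1$ be the sets of their ends on the two sides. Then $|A_1|,|B_1|\le r\le\lceil n/2\rceil$ and $|A_1|+|B_1|\le n$, so one of the two, say $B_1$, has at most $\lfloor n/2\rfloor$ vertices. Extend to a partition of $V$ into parts of sizes $\lceil n/2\rceil$ (containing $A_1$) and $\lfloor n/2\rfloor$ (containing $B_1$). This cut of $G$ has at least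
$$\lfloor n^2/4\rfloor+r=\min\{\lfloor n^2/4\rfloor+g(k),\ \lfloor(n+1)^2/4\rfloor\}\ge g(m)$$
edges, by (1) with $n$ and (2) with $n+1$. This contradicts $f(G)<g(m)$. $\square$

**Where this stops.** Let $v=n-j$ with $j\ge1$. The same argument, with $v$ in place of $n$, keeps at most $\lceil v/2\rceil$ edges of $H$ in a balanced cut, so it never proves more than $\lfloor(v+1)^2/4\rfloor\le\lfloor n^2/4\rfloor$. Take $m=33=\binom82+5$, $v=7$, so that $H$ has $33-21=12$ edges. The argument gives at most $12+4=16$, while $2g(33)\ge34$, so $g(33)\ge17$. We need balanced cuts that contain many more than $v/2$ edges of $H$, and induction on $H$ alone says nothing about balance.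

## 6. The excess $e$ and its constraints

From now on $v=n-j$ with $j\ge1$. Since $\binom{v+j}2=\binom v2+jv+\binom j2$, the multigraph $H$ has
$$h=jv+\tbinom j2+k$$
edges. This section turns "$G$ is a counterexample" into numerical constraints: $H$ has many edges, but no signing of $G$ gains much.

**Surplus of a signing.** For $\varepsilon\in\{\pm1\}^V$ let
$$Q(\varepsilon)=-\sum_{\{s,t\}}w(s,t)\varepsilon_s\varepsilon_t=2\,\mathrm{cut}(\varepsilon)-m ,$$
where $\mathrm{cut}(\varepsilon)$ is the size of the cut between the two sign classes. The part of $Q$ coming from $K_v$ is $\frac12\big(v-(\sum\varepsilon_s)^2\big)$, which is at most $\lfloor v/2\rfloor$, with equality for balanced signings. Define the integers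
$$e=\max_\varepsilon Q(\varepsilon)-\lfloor v/2\rfloor,\qquad d=D(m)-\lfloor n/2\rfloor,\qquad \delta_i=\lfloor(v+i)/2\rfloor-\lfloor v/2\rfloor .$$
We call $e$ the *excess*; the letter $e$ will have no other meaning. For $K_v$ itself the excess is $0$.

**Step 1: upper bounds from the counterexample.** Since $f(G)\le g(m)-1$, we have $\max Q=2f(G)-m\le D(m)-2$, and so $e\le d-2+\lfloor n/2\rfloor-\lfloor v/2\rfloor=d-2+\delta_j$. By (3) with $N=n$,
$$d\le D(k)\qquad\text{and}\qquad d\le2\lceil n/2\rceil-k .$$
Moreover $\delta_j=\lfloor n/2\rfloor-\lfloor(n-j)/2\rfloor$ equals $\lceil j/2\rceil$ for $n$ even and $\lfloor j/2\rfloor$ for $n$ odd. Thus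
$$e\le d-2+\delta_j;\qquad n\ge k+d\ (n\text{ even}),\qquad n\ge k+d-1\ (n\text{ odd}).\tag{4}$$

**Step 2: lower bounds from matchings.** *Pairing principle.* Divide $V$ into disjoint pairs, with at most one vertex left over, and give the two ends of each pair opposite signs, by independent fair coins (the leftover vertex also gets a fair coin). Then $\mathbb E(-\varepsilon_s\varepsilon_t)$ is $1$ if $\{s,t\}$ is one of the pairs and $0$ otherwise. The signing is balanced, so the $K_v$-part of $Q$ is exactly $\lfloor v/2\rfloor$, and the expectation of the $H$-part is the $w_H$-weight of the pairs. Extending a maximum weight matching of $H$ to such a pairing gives $e\ge\nu(H)$. By Lemma 2(a),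
$$e\ge\nu(H),\qquad ev\ge h,\qquad e(v-1)\ge h\ \text{ if }v\text{ is even}.\tag{5}$$

**Step 3: first consequences.** Since $h\ge jv$, (5) gives $e\ge j$. By (4) and $\delta_j\le\frac{j+1}2$, $d\ge j+2-\frac{j+1}2\ge2$. So $D(k)\ge2$, hence $k\ge1$. Then $h>jv$, so $e\ge j+1$ and $d\ge j+3-\frac{j+1}2=\frac{j+5}2$. Hence
$$k\ge1,\qquad e\ge j+1,\qquad d\ge3,\qquad j\le2d-5.\tag{6}$$

So $H$ has more than $jv$ edges, while its heaviest matching weighs at most $e\le d-2+\delta_j$. Lemma 1, applied to $D(k)\ge d$, says that $k$, and hence $n$, is large compared with $d$. A multigraph with many vertices and edges and only light matchings should consist of a few vertices of large degree and a few small clumps, with almost all other vertices looking alike. We now make this precise.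

## 7. Gallai–Edmonds decomposition of $H$: clones and hubs

In Sections 7 to 9 we assume
$$v\ge3e+2 .$$
This will be verified in each case to which these sections are applied. Let $\Gamma$ be the simple graph on $V$ whose edges are the pairs with $w_H\ge1$. *Maximum matchings* of $\Gamma$ are maximum in the number of edges.

A graph is *factor-critical* if deleting any one vertex leaves a graph with a perfect matching. A single vertex and a triangle are factor-critical. On three vertices the triangle is the only example, because each pair must be an edge.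

**Gallai–Edmonds theorem** (Lovász–Plummer, *Matching Theory*, Theorem 3.2.1). Let $\mathcal D$ be the set of vertices missed by some maximum matching of $\Gamma$, $\mathcal A$ the set of vertices outside $\mathcal D$ with a neighbour in $\mathcal D$, and $\mathcal C$ the rest. Then the components of $\Gamma[\mathcal D]$ are factor-critical. Every maximum matching consists of a perfect matching of $\Gamma[\mathcal C]$, near-perfect matchings of the components of $\Gamma[\mathcal D]$, and edges joining all vertices of $\mathcal A$ to distinct components of $\Gamma[\mathcal D]$.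

By definition there are no edges of $\Gamma$ between $\mathcal D$ and $\mathcal C$. Examples: for a star with at least two leaves, $\mathcal D$ is the set of leaves and $\mathcal A$ is the centre; for a triangle, $\mathcal D$ is everything; for a single edge, $\mathcal C$ is everything.

**Notation.** *Singles* are the one-vertex components of $\Gamma[\mathcal D]$; all their $H$-neighbours lie in $\mathcal A$. The other components $K_i$ of $\Gamma[\mathcal D]$ have $2q_i+1\ge3$ vertices. Put
$$a=|\mathcal A|,\qquad F=\mathcal C\cup\bigcup_iV(K_i),\qquad \varphi=\tfrac{|\mathcal C|}2+\sum_iq_i .$$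
Then $|F|=|\mathcal C|+\sum(2q_i+1)\le3\varphi$, and maximum matchings have $a+\varphi$ edges. The *vector* of a single $u$ is $(w_H(s,u))_{s\in\mathcal A}$. For a maximum matching $M$, let $\pi=\pi(M)$ be the maximum number of disjoint pairs of $M$-unmatched singles with different vectors.

Two singles with different vectors are useful because a pair of opposite signs on them can be oriented in reaction to the signs on $\mathcal A$. This uses a small inequality: *if the $\varepsilon_s$ are independent fair signs and $(\Delta_s)$ is a nonzero integer vector, then*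
$$\mathbb E\Big|\sum_s\varepsilon_s\Delta_s\Big|\ge1.\tag{7}$$
Indeed, choose $s$ with $\Delta_s\ne0$ and condition on the other signs: $\mathbb E|c+\varepsilon_s\Delta_s|=\frac12(|c+\Delta_s|+|c-\Delta_s|)\ge|\Delta_s|\ge1$.

**Lemma 4.** For every maximum matching $M$, $\ a+\varphi+\pi\le e$.

*Proof.* Pair up vertices by $M$, then by $\pi$ disjoint pairs of unmatched singles with different vectors, and pair the remaining vertices arbitrarily, at most one being left over. Use opposite signs in each pair. The orientations are independent fair coins (also for a leftover vertex), except that the $\pi$-pairs are oriented last, depending on the signs on $\mathcal A$. The signing is balanced, so the $K_v$-part of $Q$ is always $\lfloor v/2\rfloor$. Consider the $H$-part.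

- Each edge of $M$ contributes $w_H\ge1$; each arbitrary pair contributes at least $0$.
- Let $(u,u')$ be a $\pi$-pair and $\Delta$ the difference of the vectors of $u$ and $u'$. All $H$-edges at $u,u'$ go to $\mathcal A$, and $\varepsilon_{u'}=-\varepsilon_u$, so these edges contribute $-\varepsilon_u\sum_{s\in\mathcal A}\varepsilon_s\Delta_s$. We choose $\varepsilon_u$ so that this equals $|\sum\varepsilon_s\Delta_s|$. Vertices of $\mathcal A$ are matched by $M$ to vertices of $\mathcal D$, so they lie in different pairs and their signs are independent. By (7) the expectation is at least $1$.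
- All other $H$-edges avoid the $\pi$-pairs and join different, independently oriented pairs, so they contribute $0$ in expectation.

In total some signing has $Q\ge\lfloor v/2\rfloor+a+\varphi+\pi$. $\square$

**Clones and hubs.** Choose $M$ with $\pi$ maximum among all maximum matchings, and fix $\pi$ pairs as above. Let $U$ be the set of unmatched singles outside these pairs. By maximality of $\pi$ all members of $U$ have the same vector $(y_s)_{s\in\mathcal A}$. All vertices outside $U$ lie in $\mathcal A$, in $F$, among the at most $a$ singles matched to $\mathcal A$, or in the $\pi$ pairs, so by Lemma 4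
$$|U|\ge v-2a-3\varphi-2\pi\ge v-3e\ge2 .$$
Let $L$, the set of *clones*, consist of all singles with vector $(y_s)$, and let $Z$ be the set of the other singles. Put
$$\ell=|L|,\quad z=|Z|,\quad y=\sum_{s\in\mathcal A}y_s,\quad \mathcal A_1=\{s\in\mathcal A:y_s\ge1\}\ (\textit{hubs}),\quad \mathcal A_0=\mathcal A\setminus\mathcal A_1,\quad a_1=|\mathcal A_1|\le y .$$

*Example.* Let $v\ge8$ and let $G$ be $K_v$ with all edges at one vertex $s$ doubled. Then $H$ and $\Gamma$ are a star with centre $s$, all leaves are clones with vector $(1)$, $s$ is the only hub, $y=1$, and $Z=\emptyset$.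

**Lemma 5.** (i) Each of the $\pi$ pairs contains exactly one clone; so exactly $\pi$ unmatched singles are in $Z$. (ii) No hub is matched by $M$ to a vertex of $Z$. (iii) If $s\in\mathcal A_0$ is matched to a single, that single is in $Z$.

*Proof.* (i) A pair cannot contain two clones, since its vectors differ. If it contained none, pair its two members with two members of $U$ instead; this gives $\pi+1$ pairs, a contradiction. The unmatched singles are those in $U\subseteq L$ and those in the pairs.

(ii) Suppose the hub $s$ is matched to $l\in Z$. Replace $sl$ by $su$ with $u\in U$, which is an edge of $\Gamma$ as $y_s\ge1$. The new matching is maximum. The old $\pi$ pairs are still unmatched, and $(l,u'')$ with $u''\in U\setminus\{u\}$ is an additional pair with different vectors. This contradicts the choice of $M$.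

(iii) As $y_s=0$, $s$ is not adjacent in $\Gamma$ to a clone. $\square$

Let $\alpha'$ and $\alpha''$ be the numbers of vertices of $\mathcal A_0$ matched to singles and into components $K_i$, respectively. So $a=a_1+\alpha'+\alpha''$, and Lemma 5 gives $z=\pi+\alpha'$. With
$$\psi=\alpha''+\varphi+z,$$
Lemma 4 reads
$$a_1+\psi\le e.\tag{8}$$
Let $X=V\setminus L$ and $x=|X|$. Since $\alpha'\le z$,
$$x=a_1+\alpha'+\alpha''+|F|+z\le a_1+\alpha''+3\varphi+2z\le a_1+3\psi,\qquad\ell=v-x.\tag{9}$$
Finally, using $z=\pi+\alpha'$ and (8),
$$\ell-a_1-\pi=v-(2a_1+\alpha''+|F|+2z)\ge v-2a_1-3\psi\ge v-3e\ge2.\tag{10}$$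
So all but at most $3e$ vertices are clones, and there are clones to spare.

**Lemma 6.** $y+\psi\le e$.

*Proof.* This improves (8) by giving each hub its full weight $y_s$. Repeat the proof of Lemma 4 with these pairs: each hub with its own clone, contributing $y_s$; the vertices of $\mathcal A_0$ with their $M$-partners; the $M$-edges inside $\mathcal C$ and the $K_i$; the $\pi$ unmatched members of $Z$, each with its own unused clone; the rest arbitrarily. By (10) there are enough clones. The pairs with members of $Z$ have different vectors and are oriented last. Again the vertices of $\mathcal A$ lie in different pairs, so (7) applies, and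
$$e\ge y+(\alpha'+\alpha'')+\varphi+\pi=y+\psi.\qquad\square$$

## 8. Weighted hubs: a merged $K_N$ and a remainder $R$ on few vertices

A hub $s$ is joined to every clone by $1+y_s$ edges, exactly as if $s$ were $1+y_s$ merged vertices of a larger complete graph. So we compare $G$ not with $K_v$, but with a merged $K_N$. Put
$$b_s=1+y_s\ (s\in\mathcal A),\quad b_s=1\ (s\notin\mathcal A),\quad N=\sum_sb_s=v+y,\quad \lambda=\sum_s\tbinom{b_s}2\ge y,\quad R(s,t)=w(s,t)-b_sb_t .$$
(Here $\lambda\ge y$ because $\binom{1+y_s}2\ge y_s$.) Merging the vertices of $K_N$ in groups of sizes $b_s$ and deleting the $\lambda$ edges inside groups gives multiplicities $b_sb_t$; $R$ is the difference. It may be negative at hubs. Two facts matter: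

- if $u$ is a clone, then $R(u,\cdot)=0$, since $w(s,u)=1+y_s=b_s$ for $s\in\mathcal A$ and $w(t,u)=1$ otherwise;
- between vertices with $b=1$, $R=w_H\ge0$.

Since $\sum b_s^2=N+2\lambda$,
$$Q(\varepsilon)=\tfrac12\Big(N+2\lambda-\big(\textstyle\sum_sb_s\varepsilon_s\big)^2\Big)-\sum_{\{s,t\}}R(s,t)\varepsilon_s\varepsilon_t.\tag{11}$$

*Example, continued.* For the doubled star, $b_s=2$, $N=v+1$, $\lambda=1$, $R=0$. The leaves can balance $\pm2$, so $\max Q=\lfloor(v+1)/2\rfloor+1$ and $e=\delta_1+1\le2$; thus $v\ge3e+2$ does hold. Lemma 6 gives only $e\ge1$. The missing $\delta_1$ comes from balancing $K_N$ instead of $K_v$.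

**Lemma 7 (balancing).** Suppose the vertices outside a set of $r$ vertices with $b=1$ are signed with $b$-weighted sum $P$, $|P|\le r+1$. Then the $r$ vertices can be signed so that $|\sum b_s\varepsilon_s|\le1$, that is, $(\sum b_s\varepsilon_s)^2$ is $1$ for $N$ odd and $0$ for $N$ even.

*Proof.* The $r$ signs can sum to any integer of $[-r,r]$ congruent to $r$ mod $2$. If $|P|\le r$ and $P\equiv r$ mod $2$, use the sum $-P$. If $|P|\le r$ and $P\not\equiv r$, then $|P|\le r-1$ and the sum $-P+1$ is available. If $|P|=r+1$, take all signs opposite to $P$. Finally $\sum b_s\varepsilon_s\equiv N$ mod $2$. $\square$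

**Lemma 8.** $\delta_y+\lambda+\psi\le e$.

*Proof.* We sign so that the merged $K_N$ is balanced and $R$ still gains $\psi$.

**Step 1: the signing.** Give the hubs independent fair signs. Form pairs with opposite signs: the vertices of $\mathcal A_0$ with their $M$-partners; the $M$-edges inside $\mathcal C$ and the $K_i$; the $\pi$ unmatched members of $Z$ with distinct clones; the remaining vertices of the $K_i$ among themselves, at most one of them with a clone. Let $L_f$ be the set of the remaining clones; $|L_f|\ge\ell-\pi-1$. By Lemma 5 every vertex is now a hub, in a pair, or in $L_f$. All pairs consist of vertices with $b=1$, so only hubs and $L_f$ contribute to $\sum b_s\varepsilon_s$. The hub part $P$ satisfies $|P|\le a_1+y$. By (10), $|L_f|+1\ge\ell-\pi\ge v-a_1-3\psi$. By Lemma 6, $2a_1+y+3\psi\le3(y+\psi)\le3e\le v$. Hence $|P|\le|L_f|+1$, and Lemma 7 signs $L_f$ as a function of $P$ so that $|\sum b_s\varepsilon_s|\le1$. All pairs get independent fair orientations, independent of the hubs, except that the $\pi$-pairs are oriented last.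

**Step 2: the gain in $R$.** We compute the expectation of the last sum in (11), with its minus sign.

- The $M$-pairs contribute $R=w_H\ge1$ each, and there are $\alpha'+\alpha''+\varphi$ of them. The pairs of remaining vertices of the $K_i$ (one possibly with a clone) contribute at least $0$.
- Let $(u,u^*)$ be a $\pi$-pair, $u\in Z$, $u^*\in L$. Then $R(u^*,\cdot)=0$. Also $R(s,u)=w_H(s,u)-y_s$ for $s\in\mathcal A$, which is a nonzero integer vector as $u\in Z$, and $R(t,u)=0$ for $t\notin\mathcal A$. Orient the pair so that it contributes $|\sum_{s\in\mathcal A}\varepsilon_sR(s,u)|$. The signs on $\mathcal A$ are independent (hubs by choice, $\mathcal A_0$ because they lie in different pairs), so by (7) the expectation is at least $1$.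
- Everything else contributes $0$ in expectation: pairs involving $L_f$ have $R=0$, and other pairs of vertices (two hubs, a hub and a vertex in a non-$\pi$ pair, vertices in different non-$\pi$ pairs) have independent fair signs.

**Step 3: sum.** As $\alpha'+\alpha''+\varphi+\pi=\psi$, (11) gives $\max Q\ge\lfloor N/2\rfloor+\lambda+\psi$, and $\lfloor N/2\rfloor=\lfloor(v+y)/2\rfloor=\lfloor v/2\rfloor+\delta_y$. $\square$

Put $e_R=e-\delta_y-\lambda$. By Lemma 8, $\lambda\ge y$, (9) and $a_1\le y$,
$$\psi\le e_R\le e-\delta_y-y,\qquad x\le a_1+3e_R\le y+3e_R.\tag{12}$$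

## 9. Completing a cut of $X$ by clones

Now the argument of Lemma 3 can be repeated, with $N$ in place of $n$ and $R$ in place of $H$: induction cuts $R$ on the small set $X$, and the many clones, on which $R$ vanishes, repair the balance at no cost.

**Lemma 9 (completion criterion).** Let $k_b=m-\binom N2$. If $2x+y\le v+1$, or if $k_b\ge1$ and $2x+y\le v+3$, then $f(G)\ge g(m)$, a contradiction.

*Proof.* Since $\sum_{\{s,t\}}b_sb_t=\frac12(N^2-N-2\lambda)=\binom N2-\lambda$, the total of $R$ over all pairs is $k_b+\lambda\ge k_b$, and all nonzero values of $R$ are inside $X$. Let $\kappa=\max(k_b,0)$. As $N\ge2$ and $m\ge1$, $\kappa<m$.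

**Step 1: a partition of $X$ with $R$-cut at least $g(\kappa)$, both parts being nonempty if $\kappa\ge1$.** If $\kappa=0$, put all of $X$ on one side. If $\kappa\ge1$, repeatedly merge two points of $X$ that have $R\le0$ between them, adding $R$-values to every other point. The total over distinct points never decreases, and cuts of the merged system are cuts of $X$ with the same $R$-value. At the end all $R$-values are positive integers, so we have a loopless multigraph with at least $\kappa\ge1$ edges. As $f_w$ is nondecreasing and $\kappa<m$, it has a cut of size at least $f_w(\kappa)=g(\kappa)\ge1$; so both parts are nonempty.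

**Step 2: balance.** The $b$-weighted sum $P$ over $X$ satisfies $|P|\le x+y$, and $|P|\le x+y-2$ if $\kappa\ge1$. Under either hypothesis $|P|\le v-x+1=\ell+1$. By Lemma 7 sign $L$ so that $|\sum b_s\varepsilon_s|\le1$.

**Step 3: count.** The resulting cut of $G$ has weight
$$\frac{N^2-(\sum b_s\varepsilon_s)^2}4+(R\text{-cut})\ge\lfloor N^2/4\rfloor+g(\kappa)\ge g(m),$$
by (1) if $k_b\ge0$ and by (2) if $k_b<0$. $\square$

If the criterion fails, $X$ is large, and the next inequality limits $h$ in another way. The clones are $H$-independent with $H$-degree $y$, so $H[X]$ has $h-y\ell$ edges. By Lemma 2(a) and $\nu(H[X])\le\nu(H)\le e$ this is at most $ex$ (if $x\le1$, it is $0$). Since $\ell=v-x$,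
$$h-yv\le(e-y)x.\tag{13}$$

**Lemma 10.** The case $y\ge j$ is impossible.

*Proof.* Here $\delta_y\ge\delta_j$, so (12) and (4) give $e_R\le d-2-y$, and
$$2x+y\le3y+6(d-2-y)=6(d-2)-3y\le6(d-2)-3j .$$
This is at most $v+1=n-j+1$ as soon as $n\ge6d-13-2j$, hence (as $j\ge1$) as soon as $n\ge6d-15$. By (4) this holds if $k\ge5d-14$. Now Lemma 1 applies to $k$, because $D(k)\ge d$: for $d=3$, $5\ge1$; for $d=4$, $8\ge6$; for $d\ge5$, $\frac23d^2-5d+14>0$ since its discriminant $25-\frac{112}3$ is negative. So Lemma 9 gives a contradiction. $\square$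

**The case $y<j$.** Let $\tau=j-y\ge1$. Then $N=v+y=n-\tau<n$, so $k_b\ge1$, and the weaker condition $2x+y\le v+3$ is enough in Lemma 9. Let
$$\eta=\delta_j-\delta_y=\lfloor\tfrac n2\rfloor-\lfloor\tfrac{n-\tau}2\rfloor,\quad\text{that is, }\lceil\tau/2\rceil\text{ for }n\text{ even},\ \lfloor\tau/2\rfloor\text{ for }n\text{ odd}.$$
We derive two inequalities that any counterexample must satisfy.

*First inequality.* By (12) and (4), $e_R\le d-2-y+\eta$, so
$$x\le3(d-2+\eta)-2y,\qquad 2x+y\le6(d-2)-3y+6\eta.\tag{14}$$
The criterion must fail, so $v+4\le6(d-2)-3y+6\eta$. With $v=n-y-\tau$ and (4),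
$$k\le5d-16+6\eta+\tau-2y\ (n\text{ even}),\qquad k\le5d-15+6\eta+\tau-2y\ (n\text{ odd}).\tag{15}$$

*Second inequality.* By Lemma 6, $e-y\ge0$. As $\delta_y\le y$, (4) gives $e-y\le d-2+\eta+\delta_y-y\le d-2+\eta$. Since $h-yv=\tau v+\binom j2+k$, (13) and (14) give
$$\tau v+\tbinom j2+k\le(e-y)x\le3(d-2+\eta)^2 .$$
Insert $v\ge k+d-1-y-\tau$ (plus $1$ if $n$ is even) and $j=y+\tau$. The left side is at least
$$\tau(k+d-1-y-\tau)+\tbinom{y+\tau}2+k=(\tau+1)k+\tau(d-1)-\tfrac{\tau(\tau+1)}2+\tfrac{y^2-y}2$$
(plus $\tau$ if $n$ is even). As $y^2\ge y$, with $[n\text{ even}]$ equal to $1$ or $0$,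
$$\Lambda+\tau[n\text{ even}]\le(e-y)x\le3(d-2+\eta)^2,\qquad\Lambda:=(\tau+1)k+\tau(d-1)-\tfrac{\tau(\tau+1)}2.\tag{16}$$

By (6), $d\ge3$. It remains to rule out $d\ge5$, $d=4$ and $d=3$.

## 10. The range $d\ge5$: $k\ge\frac23d^2$ against (15) and (16)

**Step 1: $v\ge3e+2$.** We verify the standing assumption of Sections 7 to 9, using $e\ge j+1$.

*If $e=j+1$:* (5) gives $(j+1)v\ge jv+\binom j2+k$, so $v\ge k+\binom j2\ge17+\binom j2$. This is at least $3j+5=3e+2$, because $j^2-7j+24>0$.

*If $e\ge j+2$:* (4) gives $j+2\le d-2+\frac{j+1}2$, so $j\le2d-7$. For $n$ even, $v\ge k+d-j$ and $3e+2\le3d-\frac52+\frac32j$, so $k\ge2d-\frac52+\frac52j$ suffices. For $n$ odd, $v\ge k+d-1-j$ and $3e+2\le3d-4+\frac32j$, so $k\ge2d-3+\frac52j$ suffices. With $j\le2d-7$, in both cases $k\ge7d-20$ suffices. This holds, since $k\ge\frac23d^2$ and $\frac23d^2-7d+20>0$ (discriminant $49-\frac{160}3<0$).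

By Lemma 10, $y<j$. Note $1\le\tau\le j\le2d-5$. We contradict (15) or (16) for each $\tau$; dropping the term $-2y$ in (15) is allowed.

**Step 2: $\tau=1$.** For $n$ even $\eta=1$ and (15) gives $k\le5d-9$; for $n$ odd $\eta=0$ and $k\le5d-14$. So $k\le5d-9$. But $\frac23d^2-5d+9$ has roots $3$ and $4.5$, so $k\ge\frac23d^2>5d-9$ for $d\ge5$.

**Step 3: $\tau=2$.** Here $\eta=1$, and (15) gives $k\le5d-7$. The polynomial $\frac23d^2-5d+7$ is $1$ at $d=6$ and increasing for $d\ge\frac{15}4$; so $d\ge6$ is impossible. For $d=5$, $k\ge17$ and $\Lambda=3k+2\cdot4-3\ge56>48=3(d-1)^2$, contradicting (16).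

**Step 4: $\tau=3$.** Now $\eta=2$ for $n$ even, giving $k\le5d-1$, and $\eta=1$ for $n$ odd, giving $k\le5d-6$. So $k\le5d-1$. This is false for $d\ge8$, as $\frac23d^2-5d+1$ is $\frac{11}3$ at $d=8$ and increasing there. Let $d=5,6,7$; then $k\ge17,26,33$.

- $n$ odd: $\Lambda=4k+3d-9\ge74,113,144$, while $3(d-1)^2=48,75,108$. This contradicts (16).
- $n$ even: $\Lambda+3=4k+3d-6\ge77,116,147$, while $3d^2=75,108,147$. This contradicts (16), except for the possibility of equality when $d=7$.

In the exceptional case, $(e-y)x\ge147$ with $e-y\le7$ and, by (14), $x\le21-2y$. This forces $y=0$, $e=7$, $x=21$. As $y=0$, clones have $H$-degree $0$, so all $h$ edges of $H$ lie in $X$, and $h=h-yv\ge\Lambda+3\ge147$. But $\nu(H[X])\le7<10=\frac{21-1}2$, so Lemma 2(b) gives $h\le7\cdot20=140$, a contradiction.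

**Step 5: $4\le\tau\le2d-5$.** Let $A=d-\frac32+\frac\tau2$. For $n$ even, $\eta\le\frac{\tau+1}2$, so $d-2+\eta\le A$ and (16) gives $\Lambda+\tau\le3A^2$. For $n$ odd, $\eta\le\frac\tau2$, so $d-2+\eta\le A-\frac12$ and $\Lambda\le3A^2-3A+\frac34\le3A^2-\tau$; the last inequality holds as $3A-\frac34=3d-\frac{21}4+\frac32\tau\ge\tau$. So in both cases $\Lambda+\tau\le3A^2$. On the other hand, inserting $k\ge\frac23d^2$ and expanding,
$$\Lambda+\tau-3A^2\ge\tfrac{2\tau-7}3d^2+9d-6.75-2\tau d+4\tau-1.25\tau^2 .$$
The right side is concave in $\tau$, so on $[4,2d-5]$ it is at least the smaller of its values at the two ends. At $\tau=4$ it is $\frac{d^2}3+d-10.75$, which is positive for $d\ge5$ (at $d=5$ it exceeds $2.5$). At $\tau=2d-5$ it is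
$$\tfrac43d^3-\tfrac{44}3d^2+52d-58 ,$$
which equals $2$ at $d=5$ and increases for $d\ge5$, since its derivative $4d^2-\frac{88}3d+52$ has roots $3$ and $\frac{13}3$. So $\Lambda+\tau>3A^2$, a contradiction. This excludes $d\ge5$.

## 11. The value $d=4$

By Lemma 1, $k\ge8$; by (6), $j\le3$. By (4), $n\ge12$ for $n$ even and $n\ge11$ for $n$ odd, and $j+1\le e\le2+\delta_j$. In each item we first verify $v\ge3e+2$; then Lemma 10 excludes $y\ge j$, and for $y<j$ we have $k_b\ge1$ and use (12), Lemma 9 (with $2x+y\le v+3$) and (13).

**(a) $n$ odd, $j=1$.** $\delta_1=0$, so $e=2$, and $v\ge10\ge8$. For $y=0$: $x\le6$ and $2x=12\le v+3$. Excluded.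

**(b) $n$ odd, $j=2$.** $\delta_2=1$, so $e=3$; $v\ge9$ is odd, and $h=2v+1+k\ge2v+9$. Since $\nu(H)\le3<\frac{v-1}2$, Lemma 2(b) gives $2v+9\le3(v-1)$, so $v\ge12$, hence $v\ge13\ge11$. For $y=1$: $\delta_1=1$, $e_R\le1$, $x\le4$, $2x+y\le9\le v+3$; excluded. For $y=0$: $x\le9$, and (13) gives $35\le h\le27$, false.

**(c) $n$ odd, $j=3$.** $\delta_3=1$, so $e\le3<j+1$, impossible.

**(d) $n$ even, $j=2$.** $\delta_2=1$, so $e=3$; $v$ is even, and (5) gives $2v+9\le h\le3(v-1)$, so $v\ge12\ge11$. For $y=1$: $\delta_1=0$, $e_R\le2$, $x\le7$, $2x+y\le15\le v+3$; excluded. For $y=0$: $x\le9$, and $33\le h\le27$ is false.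

**(e) $n$ even, $j=3$.** $\delta_3=2$, so $e=4$; $v$ is odd, and $h=3v+3+k\ge3v+11$. By (5), $4v\ge3v+11$, so $v\ge11$. Then $\nu(H)\le4<\frac{v-1}2$, and Lemma 2(b) gives $3v+11\le4(v-1)$, so $v\ge15\ge14$. For $y=2$: $\delta_2=1$, $e_R\le1$, $x\le5$, $2x+y\le12\le v+3$. For $y=1$: $\delta_1=1$, $e_R\le2$, $x\le7$, $2x+y\le15\le v+3$. Both are excluded. For $y=0$: $x\le12$, and $56\le h\le48$ is false.

**(f) $n$ even, $j=1$.** $\delta_1=1$, so $e\le3$; $v\ge11$ is odd, $h=v+k\ge19$, and $v\ge3e+2$. Let $y=0$. Then $a_1=0$, $\mathcal A=\mathcal A_0$, and $x\le3e\le9$. If $2x\le v+3$, Lemma 9 applies. Otherwise $2x\ge v+4\ge15$, so $x\ge8$ and $e=3$. Here the general inequalities do not suffice, and we look at $X$ itself. All edges of $H$ lie in $X$, since clones have $H$-degree $0$. We show $h<19$.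

By Lemma 6, $\varphi\le3-\alpha''-z$, so by (9)
$$8\le x\le\alpha''+3\varphi+2z\le9-2\alpha''-z .$$
So $\alpha''=0$ and $z\le1$. Let $\gamma=\frac{|\mathcal C|}2$ and let $r$ be the number of components $K_i$; then $|F|=2\varphi+r$ and $r\le\sum q_i\le\varphi$.

*$z=0$.* Then $\alpha'\le z=0$, so $\mathcal A=\emptyset$ and $X=F$. From $2\varphi+r\ge8$ and $r\le\varphi\le3$ we get $\varphi=3$, $r\ge2$. There are no edges of $H$ between different parts among the $K_i$ and $\mathcal C$. The parts have matchings of $q_i$ (respectively $\gamma$) edges of $\Gamma$, and $\nu(H)\le3=\sum q_i+\gamma$. Hence $\nu(H[V(K_i)])=q_i$ and $\nu(H[\mathcal C])=\gamma$. By Lemma 2(a), $h\le\sum q_i(2q_i+1)+\gamma(2\gamma-1)$, with last term $0$ if $\gamma=0$. The options $(q_i;\gamma)=(1,1,1;0),\,(2,1;0),\,(1,1;1)$ give $h\le9,13,7$.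

*$z=1$.* Then $\varphi\le2$. As $x=\alpha'+|F|+1\ge8$ with $\alpha'\le1$ and $|F|\le3\varphi\le6$, we get $\alpha'=1$, $|F|=6$, $\varphi=2$; then $r=|F|-2\varphi=2$, so $q_1=q_2=1$ and $\gamma=0$. So $F$ consists of two factor-critical components on three vertices, that is, triangles $T_1,T_2$ of $\Gamma$. Moreover $\mathcal A=\{p\}$, $Z=\{u\}$, and $pu$ is an edge of $\Gamma$ as $\alpha'=1$. A matching $\{pu,f_1,f_2\}$ with $f_i$ an edge of $T_i$ has weight at most $\nu(H)\le3$, so all these edges have weight exactly $1$. For a vertex $t$ of $T_1$, the matching consisting of $pt$, the edge $T_1-t$ and an edge of $T_2$ gives $w_H(p,t)\le1$; similarly for $T_2$. There are no edges between $T_1$ and $T_2$, or between $u$ and $T_1\cup T_2$. So $h\le1+6+6=13$.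

Both contradict $h\ge19$. This excludes $d=4$.

## 12. The value $d=3$, and a parity count on seven vertices

By (6), $j=1$ and $e\ge2$; by (4), $e\le1+\delta_1$. So $\delta_1=1$, $n$ is even, and $e=2$. By Lemma 1, $k\ge5$, so $n\ge k+3\ge8$, and $v=n-1\ge7$ is odd.

**Step 1: $v\ge9$.** Then $v\ge3e+2=8$. Lemma 10 excludes $y\ge1$. For $y=0$ we have $k_b\ge1$, $x\le6$ and $2x=12\le v+3$, excluded by Lemma 9.

**Step 2: $v=7$.** The structure theory does not apply, since $7<8$; but everything is determined: $n=8$, $k\le n-3=5$, so $k=5$, $m=33$ and $h=v+k=12$. This is the case in which the argument of Lemma 3 stopped at $16$. We show that some partition of $V$ into $3$ and $4$ vertices cuts at least $8$ edges of $H$.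

Suppose every $3|4$ cut of $H$ has at most $7$ edges. Each edge lies in $2\binom52=20$ of the $35$ such cuts, so the cuts total $12\cdot20=240=35\cdot7-5$. An even cut has at most $6$ edges, hence at most $5$ of the cuts are even. On the other hand, the parity of a cut is the parity of the degree sum over its triple. If $o\in\{0,2,4,6\}$ vertices have odd degree in $H$, the number of triples with odd degree sum is
$$o\binom{7-o}2+\binom o3=0,\ 20,\ 16,\ 20\quad\text{respectively},$$
so at least $35-20=15$ cuts are even, a contradiction.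

So some $3|4$ cut of $H$ has at least $8$ edges. The same partition cuts $3\cdot4=12$ edges of $K_7$, so $f(G)\ge20$. But $g(33)\le20$, since $K_8$ and $K_4$ have $28+6\ge33$ edges and value $16+4=20$. This contradicts $f(G)<g(m)$.

Since $d\ge3$ by (6), all cases are excluded, and there is no minimal counterexample. Hence $f_w(m)\ge g(m)$ for every $m$, and with Section 1, $f(m)=f_w(m)=g(m)$ for every $m\ge0$. $\blacksquare$
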